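# A compact Hausdorff space on which neither player wins $\mathcal{DG}$

## 1. The tree $\omega_1^{<\omega}$, its branches, and isolated twins

Let $T=\omega_1^{<\omega}$ be the set of finite sequences of countable ordinals, let $\omega_1^\omega$ be the set of infinite sequences ("branches"), and put $Y=T\cup\omega_1^\omega$. We write $|t|$ for the length of $t\in T$, $s\subseteq y$ for "$y$ extends $s$ (possibly $y=s$)", $b|n$ for the initial segment of length $n$, and $t^\frown\beta$ for $t$ followed by the entry $\beta$. An ordinal is the set of smaller ordinals, so $\gamma^{<\omega}$ and $\gamma^\omega$ are the finite and infinite sequences with all entries below $\gamma$. For countable $\gamma$ the set $\gamma^{<\omega}$ is countable.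

For $t\in T$ let $[t]=\{y\in Y: t\subseteq y\}$. Topologize $Y$ by the subbase of all sets $[t]$ and $Y\setminus[t]$.

Two kinds of convergence govern this space. If $\beta_0,\beta_1,\dots$ are distinct, then $t^\frown\beta_k\to t$; if $b$ is a branch, then $b|n\to b$. For a feel of the first kind, look only at sequences of length at most $1$: each $(\beta)$ is isolated in this subspace, since $[(\beta)]$ meets it in $\{(\beta)\}$ alone, and the neighborhoods of $\emptyset$ are the sets containing $\emptyset$ and all but finitely many $(\beta)$. This is the one-point compactification of a discrete set of size $\omega_1$, with $\emptyset$ at infinity. In $Y$ the picture is repeated below every node, and the branches close it up.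

**Lemma 1.** $Y$ is compact Hausdorff. A neighborhood base at $t\in T$ is given by the sets $[t]\setminus\bigcup_{\beta\in F}[t^\frown\beta]$ with $F\subseteq\omega_1$ finite. A neighborhood base at $b\in\omega_1^\omega$ is given by the sets $[b|n]$, $n\in\omega$.

*Proof.* Map $y\in Y$ to $A_y=\{s\in T:s\subseteq y\}\in 2^T$. Since $y=\bigcup A_y$, the map is injective, and the subbasic sets $[t]$, $Y\setminus[t]$ are the preimages of $\{A:t\in A\}$, $\{A:t\notin A\}$. So $Y$ is homeomorphic to its image in $2^T$, which is compact Hausdorff by Tychonoff's theorem. It remains to see that the image is closed. We claim that it consists of all $A\subseteq T$ such that $\emptyset\in A$, $A$ is closed under initial segments, and no two elements of $A$ are incomparable. Each $A_y$ has these properties. Conversely, if $A$ has them, then $y=\bigcup A$ is a finite or infinite sequence and $A\subseteq A_y$. If $s\subseteq y$ has length $n$, then some element of $A$ has length at least $n$; it is an initial segment of $y$, so its initial segment of length $n$ is $s$, and $s\in A$. Hence $A=A_y$. Each single requirement ($\emptyset\in A$; $t\in A\Rightarrow s\in A$ for a given pair $s\subseteq t$; not both $s,t\in A$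 for a given incomparable pair) involves at most two coordinates, so it defines a clopen set. The image is an intersection of clopen sets, hence closed.

A basic neighborhood of $t\in T$ is a finite intersection of sets $[s]$ with $s\subseteq t$, which contain $[t]$, and sets $Y\setminus[r]$ with $r\not\subseteq t$. If $r$ is incomparable with $t$, then $[r]\cap[t]=\emptyset$. Otherwise $t\subsetneq r$ and $[r]\subseteq[t^\frown r(|t|)]$. So the intersection contains a set of the stated form, and those sets are open.

For a branch $b$, a set $[s]$ with $s\subseteq b$ equals $[b|n]$ for $n=|s|$. If $r\not\subseteq b$ and $n=|r|$, then $r$ and $b|n$ are different sequences of the same length, so $[r]\cap[b|n]=\emptyset$. A finite intersection of such sets contains $[b|n]$ for the largest $n$ involved. $\square$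

Now choose a set $B\subseteq\omega_1^\omega$ of branches; it is the only parameter. Give each node, and each branch in $B$, an isolated twin: put $Z=T\cup B$ and
$$X_B=(Y\times\{0\})\cup(Z\times\{1\}),\qquad D=Z\times\{1\},$$
with projection $\pi:X_B\to Y$. A base of the topology consists of all $\{(z,1)\}$ with $z\in Z$ and all $\pi^{-1}(U)\setminus F$ with $U$ open in $Y$ and $F\subseteq D$ finite. (The intersection of two of these sets is empty or again one of them.) This is a subspace of the Alexandroff duplicate of $Y$. At $(y,0)$ the sets $\pi^{-1}(U)\setminus\{(y,1)\}$, with $U\ni y$ open, form a neighborhood base: given $\pi^{-1}(U)\setminus F$ with $y\in U$, remove from $U$ the finitely many points of $\pi(F)$ other than $y$. (If $y\notin Z$, there is no point $(y,1)$ in $X_B$ and nothing is removed.) For example, $(\emptyset,1)$ is isolated, while every neighborhood of $(\emptyset,0)$ contains both $((\beta),0)$ and $((\beta),1)$ for all but finitely many $\beta$.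

**Lemma 2.** $X_B$ is compact Hausdorff, each $\{(z,1)\}$ is clopen, $D$ is a dense set of isolated points, and for $W\subseteq X_B$
$$W\text{ is dense in }X_B\iff D\subseteq W.\tag{1}$$

*Proof.* The set $\{(z,1)\}$ is open, and so is its complement $\pi^{-1}(Y)\setminus\{(z,1)\}$. Points with different projections are separated by sets $\pi^{-1}(U)$, and $(z,0)$, $(z,1)$ by the clopen set $\{(z,1)\}$ and its complement. So $X_B$ is Hausdorff.

For compactness, take an open cover. The subspace $Y\times\{0\}$ is homeomorphic to $Y$, since $\pi^{-1}(U)\setminus F$ meets it in $U\times\{0\}$. So finitely many sets $\pi^{-1}(U_i)\setminus\{(y_i,1)\}$, each inside a member of the cover, cover $Y\times\{0\}$. Then the $U_i$ cover $Y$, so these sets cover all of $X_B$ except at most the finitely many points $(y_i,1)$, which finitely many further members of the cover take care of.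

By Lemma 1, every neighborhood of $(t,0)$ contains $(t^\frown\beta,1)$ for all but finitely many $\beta$, and every neighborhood of $(b,0)$ contains $(b|n,1)$ for all large $n$. So $D$ is dense. A dense set contains every isolated point, and a set containing $D$ is dense; this is (1). $\square$

## 2. The game $\mathcal{DG}$, neutral spaces, and the theorems

The space $X_B$ is built for a game. A $G_\delta$-set is a countable intersection of open sets.

**Definition.** In the game $\mathcal{DG}$ on a space $X$, at move $n\in\omega$ player $I$ takes a point $x_n\in X$ and player $II$ responds with a $G_\delta$-set $Q_n\ni x_n$. After $\omega$ moves, $I$ wins if $\bigcup_n Q_n$ is dense in $X$; otherwise $II$ wins. The space is **$I$-favorable** if $I$ has a winning strategy, and **neutral** if neither player has one.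

A strategy for $I$ gives $x_n$ as a function of $(Q_0,\dots,Q_{n-1})$; a strategy for $II$ gives $Q_n$ as a function of $(x_0,\dots,x_n)$. The players cannot both have winning strategies, since the two could be played against each other. Neutrality says that every strategy, of either player, loses some play.

Two spaces can be settled at once. On a separable space $I$ enumerates a countable dense set and wins. On the one-point compactification $A(\kappa)=\kappa\cup\{\infty\}$ of a discrete infinite cardinal $\kappa$, player $I$ starts with $\infty$. Each open set around $\infty$ omits finitely many points, so $Q_0$ omits countably many; $I$ then plays those, repeating points if there are only finitely many, or playing arbitrary points if there are none. The union of the answers is the whole space.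

Problem 3.7 of "One More Variation Of The Point-Open Game" (https://hrcak.srce.hr/file/37089) asks: is there a compact Hausdorff space which is neutral for $\mathcal{DG}$? It comes with these facts: separable spaces, Lindelöf scattered spaces and dyadic compact spaces are $I$-favorable, and there is a non-compact neutral space. The answer is yes, in ZFC, and the space can be taken of weight $\omega_1$ and homeomorphic to a weakly compact subset of a Hilbert space.

The role of $X_B$ is this: by (1), player $I$ wins a play on $X_B$ exactly when every isolated point $(z,1)$ lies in some $Q_n$. Since $D$ is uncountable, $X_B$ is never separable, and $I$ cannot just list $D$.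

We use the following notions. A set $C\subseteq\omega_1$ is a *club* if it is unbounded in $\omega_1$ and contains the supremum of each of its nonempty subsets that is bounded in $\omega_1$. A set $E\subseteq\omega_1$ is *stationary* if it meets every club. The intersection of two clubs is a club, so every club is stationary. "Limit ordinal" means nonzero limit ordinal.

**Definition.** For $b\in\omega_1^\omega$ let $\operatorname{rk}(b)=\sup\{b(n)+1:n\in\omega\}$, a countable ordinal. Let $E_B=\{\operatorname{rk}(b):b\in B\}$. Call $B$ **thin** if $\{b\in B:\operatorname{rk}(b)\le\gamma\}$ is countable for every $\gamma<\omega_1$.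

Note that $\operatorname{rk}(b)\le\gamma$ if and only if $b\in\gamma^\omega$. The constant sequence $5$ has rank $6$, the sequence $b(n)=n$ has rank $\omega$, and $(\omega,0,0,\dots)$ has rank $\omega+1$. The set $B=\omega^\omega$ is not thin, because uncountably many of its elements have rank at most $\omega$.

**Theorem 1.** For each limit ordinal $\delta<\omega_1$ let $b_\delta:\omega\to\delta$ have range cofinal in $\delta$, and let $B=\{b_\delta:\delta<\omega_1\text{ a limit}\}$. Then $X_B$ is a compact Hausdorff space neutral for $\mathcal{DG}$.

**Theorem 2.** Let $B\subseteq\omega_1^\omega$.

1. If $\{b\in B:\operatorname{rk}(b)\le\gamma\}$ is uncountable for some $\gamma<\omega_1$, then $II$ has a winning strategy on $X_B$.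
2. Otherwise $II$ has no winning strategy on $X_B$. In this case $I$ has a winning strategy if and only if $E_B$ is nonstationary in $\omega_1$.

So $X_B$ is neutral if and only if $E_B$ is stationary and $B$ is thin.

**Theorem 3.** A cardinal $\kappa$ is the weight of some neutral compact Hausdorff space if and only if $\kappa\ge\omega_1$. For every $\kappa\ge\omega_1$ the neutral space can be chosen to be homeomorphic to a weakly compact subset of a Hilbert space.

*Theorem 1 from Theorem 2.* Since $\delta$ is a limit and the range of $b_\delta$ is cofinal in $\delta$, we have $\operatorname{rk}(b_\delta)=\delta$. So $\operatorname{rk}$ is injective on $B$, and $\{b\in B:\operatorname{rk}(b)\le\gamma\}$ has at most as many elements as there are limits $\delta\le\gamma$, that is, countably many: $B$ is thin. Moreover $E_B$ is the set of all countable limit ordinals, a club, hence stationary. $\square$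

## 3. $G_\delta$-sets around a node are tails of its successors

We now turn $II$'s moves on $X_B$ into ordinals. For $t\in T$ and $\alpha<\omega_1$ put
$$G(t,\alpha)=\pi^{-1}\Big([t]\setminus\bigcup_{\beta<\alpha}[t^\frown\beta]\Big)\setminus\{(t,1)\}.$$
So $G(t,\alpha)$ looks below $t$ and throws away the first $\alpha$ successor cones.

$$G(t,\alpha)\text{ is a }G_\delta\text{-set containing }(t,0),\text{ and every }G_\delta\text{-set }Q\ni(t,0)\text{ contains some }G(t,\alpha),\ \alpha<\omega_1.\tag{2}$$

Indeed, $G(t,\alpha)$ is the intersection of the open set $\pi^{-1}([t])\setminus\{(t,1)\}$ with the countably many open sets $\pi^{-1}(Y\setminus[t^\frown\beta])$, $\beta<\alpha$. Conversely, write $Q=\bigcap_nU_n$ with $U_n$ open. By Lemma 1 each $U_n$ contains $\pi^{-1}([t]\setminus\bigcup_{\beta\in F_n}[t^\frown\beta])\setminus\{(t,1)\}$ for some finite $F_n$. The set $\bigcup_nF_n$ is countable, so it is contained in some $\alpha<\omega_1$, and $G(t,\alpha)\subseteq Q$. Let $\alpha(t,Q)$ be the least such $\alpha$.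

$$\text{For }z\in Z:\quad (z,1)\in G(t,\alpha)\iff t\subsetneq z\text{ and }z(|t|)\ge\alpha.\tag{3}$$

This is the definition read off: $z$ must extend $t$, differ from $t$, and avoid $[t^\frown\beta]$ for all $\beta<\alpha$.

$$\{(b,0)\}\text{ is a }G_\delta\text{-set for }b\in\omega_1^\omega,\text{ and }\{(z,1)\}\text{ is open for }z\in Z.\tag{4}$$

For the first part, $\bigcap_n[b|n]=\{b\}$, so $\{(b,0)\}=\bigcap_n\big(\pi^{-1}([b|n])\setminus\{(b,1)\}\big)$.

By (4), $II$ may answer any point that is not of the form $(t,0)$, $t\in T$, by its singleton. All that remains for $II$ is to choose an ordinal $\alpha$ each time $I$ plays a node $(t,0)$: the answer $G(t,\alpha)$ captures the twins of those $z$ that pass through $t$ and then step to at least $\alpha$.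

## 4. Uncountably many branches of bounded rank: player $II$ wins

*This section proves part 1 of Theorem 2.* Start with $B=\omega^\omega$. Player $II$ answers each $(t,0)$ by $G(t,\omega)$. A branch through $\omega$ never steps to $\omega$ or beyond, so no such answer captures its twin. Player $I$ would have to play the uncountably many twins one by one.

In general, let $\{b\in B:\operatorname{rk}(b)\le\gamma\}=B\cap\gamma^\omega$ be uncountable. Player $II$ answers $(t,0)$, $t\in T$, by $G(t,\gamma)$, and every other point $x$ by $\{x\}$. If $b\in B\cap\gamma^\omega$, then $b(|t|)<\gamma$ for every $t$, so by (3) no $G(t,\gamma)$ contains $(b,1)$. Hence $(b,1)$ is covered only if it is played. Only countably many points are played, so some $(b,1)$ with $b\in B\cap\gamma^\omega$ is never covered, and $II$ wins by (1). This proves part 1.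

**From here through Section 7, $B$ is thin.**

## 5. Catching up along a club

What can $I$ do on a thin $X_B$? Try first $B=\emptyset$, where $D=T\times\{1\}$. Each answer to a node $(t,0)$ handles all $z$ that step high enough from $t$, and leaves an ordinal $\alpha$ below which $I$ must still work. So $I$ chases these ordinals: he plays everything below $e_0$, then everything below an $e_1$ exceeding the ordinals seen so far, and so on, and hopes to be done at $\gamma=\sup_ne_n$. The next lemma says what exactly he has covered if such a chase succeeds.

For $e<\omega_1$ let
$$P_e=\{(t,0),(t,1):t\in e^{<\omega}\}\cup\{(b,1):b\in B,\ \operatorname{rk}(b)\le e\},$$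
and for a countable limit $\gamma$ let $P_{<\gamma}=\bigcup_{e<\gamma}P_e$. Since $B$ is thin, these sets are countable; they are nonempty, and $P_e$ increases with $e$. A finite sequence below a limit $\gamma$ lies below some $e<\gamma$, so
$$P_{<\gamma}=\{(t,0),(t,1):t\in\gamma^{<\omega}\}\cup\{(b,1):b\in B,\ \operatorname{rk}(b)<\gamma\}.$$

**Lemma 3 (covering criterion).** Let $\gamma<\omega_1$ be a limit. Suppose that in a play every point of $P_{<\gamma}$ is played, and that for every $t\in\gamma^{<\omega}$ some move is $x_n=(t,0)$ with $\alpha(t,Q_n)<\gamma$. Then $\bigcup_nQ_n$ contains every $(z,1)$ with $z\in Z$, except possibly those with $z\in B$ and $\operatorname{rk}(z)=\gamma$.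

*Proof.* Suppose first that some entry of $z$ is at least $\gamma$. Let $m$ be least with $z(m)\ge\gamma$, and put $t=z|m\in\gamma^{<\omega}$. Take $n$ with $x_n=(t,0)$ and $\alpha(t,Q_n)<\gamma\le z(m)$. By (3), $(z,1)\in G(t,\alpha(t,Q_n))\subseteq Q_n$. Otherwise all entries of $z$ are below $\gamma$. If $z\in\gamma^{<\omega}$, then $(z,1)\in P_{<\gamma}$ was played, and a played point lies in its answer. If $z\in B\cap\gamma^\omega$, then $\operatorname{rk}(z)\le\gamma$, and unless $\operatorname{rk}(z)=\gamma$ the point $(z,1)\in P_{<\gamma}$ was played. $\square$

**Lemma 4 (catching up).** Let $C\subseteq\omega_1$ be a club. Player $I$ has a strategy such that after every play following it there is a limit $\gamma\in C$ for which $\bigcup_nQ_n$ contains every $(z,1)$, $z\in Z$, except possibly those with $z\in B$ and $\operatorname{rk}(z)=\gamma$.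

*Proof.* For each $e<\omega_1$ enumerate $P_e=\{p(e,j):j\in\omega\}$, with repetitions if need be. Fix a bijection $n\mapsto(i_n,j_n)$ of $\omega$ onto $\omega\times\omega$ with $i_n\le n$; enumerating $\omega\times\omega$ along antidiagonals gives one. Let $e_0=\min C$. At move $n$ the ordinals $e_0,\dots,e_n$ are already defined, and $I$ plays
$$x_n=p(e_{i_n},j_n).$$
After the answer $Q_n$, let $\alpha_n=\alpha(t,Q_n)$ if $x_n=(t,0)$ with $t\in T$, and $\alpha_n=0$ otherwise. Let $e_{n+1}$ be the least element of $C$ greater than both $e_n$ and $\alpha_n$.

At the end put $\gamma=\sup_ne_n$. It is a countable limit because the $e_n$ strictly increase, and $\gamma\in C$ because $C$ is closed. Every point of $\bigcup_nP_{e_n}=P_{<\gamma}$ was played. For $t\in\gamma^{<\omega}$ the point $(t,0)$ was played, say as $x_n$, and $\alpha(t,Q_n)=\alpha_n<e_{n+1}<\gamma$. Lemma 3 applies. $\square$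

*The nonstationary case of Theorem 2.* If $B=\emptyset$, Lemma 4 with $C=\omega_1$ has no exceptions, so $I$ wins. More generally, let $E_B$ be nonstationary and choose a club $C$ with $C\cap E_B=\emptyset$. The strategy of Lemma 4 ends each play at some $\gamma\in C$, so no $z\in B$ has rank $\gamma$ and there are no exceptions. By (1), $I$ wins. This proves that **if $B$ is thin and $E_B$ is nonstationary, then $I$ has a winning strategy on $X_B$.**

*Where catching up stops.* Take the set $B=\{b_\delta\}$ of Theorem 1 and any club $C$, and let $I$ follow the strategy of Lemma 4. Player $II$ chooses in advance a limit $\gamma>e_0$ such that $C\cap\gamma$ is unbounded in $\gamma$ (for $C=\omega_1$ the choice $\gamma=\omega$ will do), and aims to keep $(b_\gamma,1)$ uncovered. He answers points not of the form $(t,0)$ by their singletons, answers $(t,0)$ by $G(t,0)$ if $t\not\subseteq b_\gamma$, and by $G(t,b_\gamma(|t|)+1)$ if $t\subseteq b_\gamma$. Then every $\alpha_n$ is below $\gamma$. Since $C\cap\gamma$ is unbounded in $\gamma$, every $e_n$ is below $\gamma$. So $I$ only ever plays points of sets $P_e$ with $e<\gamma$, and among the twins of branches these contain only those of rank at most $e<\gamma$.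 Hence $(b_\gamma,1)$ is never played, and by (3) no answer to a node contains it. Player $II$ wins this play. The strategy fails exactly at the branch whose rank is the limit of the chase: $I$ cannot know its rank before the end.

## 6. Stationary $E_B$: a branch that $I$'s strategy cannot name

The play just described used one particular strategy of $I$. Against an arbitrary strategy $\sigma$ we need a $\gamma\in E_B$ such that $\sigma$, as long as $II$ uses ordinals below $\gamma$, never names a branch of rank $\gamma$. Closing off supplies a club of candidates, and stationarity puts one of them in $E_B$.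

**Lemma 5 (closure points).** For $g:T\to\omega_1$ the set $C_g$ of all limits $\gamma<\omega_1$ with $g(u)<\gamma$ for all $u\in\gamma^{<\omega}$ is a club.

*Proof.* Closed: let $\gamma<\omega_1$ be the supremum of a nonempty subset of $C_g$. If $\gamma$ belongs to that subset, there is nothing to prove. Otherwise $\gamma$ is a limit, and each $u\in\gamma^{<\omega}$, being finite, lies in $\gamma'^{<\omega}$ for some $\gamma'<\gamma$ in $C_g$, so $g(u)<\gamma'<\gamma$. Unbounded: given $\gamma_0<\omega_1$, let $\gamma_{n+1}<\omega_1$ be greater than $\gamma_n$ and all $g(u)$ with $u\in\gamma_n^{<\omega}$; this is possible since $\gamma_n^{<\omega}$ is countable. The ordinal $\gamma=\sup_n\gamma_n$ is a limit above $\gamma_0$, and each $u\in\gamma^{<\omega}$ lies in some $\gamma_n^{<\omega}$, so $g(u)<\gamma_{n+1}<\gamma$. $\square$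

**Claim.** If $E_B$ is stationary, then $I$ has no winning strategy on $X_B$.

Let $\sigma$ be a strategy for $I$.

**Step 1: code the relevant plays by finite sequences of ordinals.** This makes $\sigma$ into a function on $T$. For $x\in X_B$ and $\beta<\omega_1$ let $R(x,\beta)=G(t,\beta)$ if $x=(t,0)$ with $t\in T$, and $R(x,\beta)=\{x\}$ otherwise. By (2) and (4) this is a legal answer to $x$. For $u=(\beta_0,\dots,\beta_{n-1})\in T$ let $I$ follow $\sigma$ and let $II$ answer $x_i$ by $R(x_i,\beta_i)$ for $i<n$; let $s(u)\in X_B$ be the point $x_n$ that $\sigma$ produces next.

**Step 2: choose $\gamma$ so that branches of rank $\gamma$ are out of reach.** Define $g:T\to\omega_1$ by $g(u)=\operatorname{rk}(c)$ if $s(u)=(c,1)$ with $c\in B$, and $g(u)=0$ otherwise. By Lemma 5, $C_g$ is a club, so there is $\gamma\in C_g\cap E_B$. Choose $b\in B$ with $\operatorname{rk}(b)=\gamma$. Then $b\in\gamma^\omega$. For every $u\in\gamma^{<\omega}$ we have $g(u)<\gamma=\operatorname{rk}(b)$, and therefore $s(u)\ne(b,1)$.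

**Step 3: let $II$ dodge $b$.** This step gives the play that $\sigma$ loses. Let $I$ follow $\sigma$, and let $II$ answer $x_n$ by $Q_n=R(x_n,\beta_n)$, where
$$\beta_n=\begin{cases}b(|t|)+1&\text{if }x_n=(t,0),\ t\in T,\ t\subseteq b,\\ 0&\text{otherwise.}\end{cases}$$
Since $b(|t|)<\gamma$ and $\gamma$ is a limit, every $\beta_n$ is below $\gamma$. So $x_n=s(\beta_0,\dots,\beta_{n-1})$ with $(\beta_0,\dots,\beta_{n-1})\in\gamma^{<\omega}$, and Step 2 gives $x_n\ne(b,1)$ for all $n$.

**Step 4: check that $(b,1)$ is never covered.** If $Q_n=\{x_n\}$, then $(b,1)\notin Q_n$ because $x_n\ne(b,1)$. If $x_n=(t,0)$ with $t\in T$ and $t\not\subseteq b$, then $(b,1)\notin G(t,0)$ by (3). If $t\subseteq b$, then $(b,1)\notin G(t,b(|t|)+1)$ by (3), because $b(|t|)<b(|t|)+1$. By (1), $\bigcup_nQ_n$ is not dense, so $\sigma$ is not a winning strategy. $\square$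

## 7. Slow branches are trapped: no strategy of $II$ wins

In the last section $II$ picked his target branch with knowledge of $\sigma$. If instead $II$ commits to a strategy, the knowledge lies with $I$. Player $I$ will stop at a suitable $\gamma$. Lemma 3 takes care of everything except the branches of rank exactly $\gamma$, and by thinness there are only countably many of those. It is then enough to capture each of them with one extra move. For a branch $b$ and a given position, let $f(s)$ be the ordinal with which $II$ would answer $(s,0)$ now. By (3), moving to the node $b|n$ captures $(b,1)$ as soon as $b(n)\ge f(b|n)$. The branches that escape from every node are the following ones.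

**Definition.** Let $f:T\to\omega_1$. A branch $b$ is **$f$-slow** if $b(n)<f(b|n)$ for all $n$.

For instance, let $f(\emptyset)=1$ and $f(s)=\max(s)+2$ for $s\ne\emptyset$. The $f$-slow branches are those with $b(0)=0$ and $b(n)\le\max(b|n)+1$ for $n\ge1$. They all have finite entries, hence rank at most $\omega$, and $b(n)=n$ is one of rank exactly $\omega$.

**Lemma 6 (trapping).** For every $f:T\to\omega_1$ there is $\delta<\omega_1$ with $f(s)\le\delta$ for all $s\in\delta^{<\omega}$, and for each such $\delta$ every $f$-slow branch has rank at most $\delta$.

*Proof.* Any element of the club $C_f$ of Lemma 5 can serve as $\delta$. Let $b$ be $f$-slow. Then $b|0=\emptyset\in\delta^{<\omega}$, and if $b|n\in\delta^{<\omega}$, then $b(n)<f(b|n)\le\delta$, so $b|(n+1)\in\delta^{<\omega}$. Hence $b\in\delta^\omega$, that is, $\operatorname{rk}(b)\le\delta$. $\square$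

So if the bound $\delta$ lies strictly below $\gamma$, no branch of rank $\gamma$ is $f$-slow. It would not be enough for $\gamma$ itself to be closed under $f$: in the example, $\omega$ is closed under $f$ and yet carries a slow branch of rank $\omega$.

**Claim.** If $B$ is thin, then $II$ has no winning strategy on $X_B$.

Let $\tau$ be a strategy for $II$. We produce one play against $\tau$ that $I$ wins.

**Step 1: read off $II$'s threats as functions on $T$.** For a finite sequence $h$, possibly empty, of points of $(T\times\{0\})\cup D$, let
$$f_h(s)=\alpha\big(s,\tau(h^\frown(s,0))\big)\qquad(s\in T),$$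
the ordinal of $\tau$'s answer to $(s,0)$ when $I$ has already played $h$. Let $\delta_h<\omega_1$ be the least ordinal with $f_h(s)\le\delta_h$ for all $s\in\delta_h^{<\omega}$; it exists by Lemma 6.

**Step 2: choose $\gamma$ above all threats and all traps.** We want a limit $\gamma<\omega_1$ with
$$f_h(s)<\gamma\ \text{ and }\ \delta_h<\gamma\qquad\text{for all finite sequences }h\text{ from }P_{<\gamma}\text{ and all }s\in\gamma^{<\omega}.\tag{5}$$
Let $\gamma_0=0$. Given $\gamma_n<\omega_1$, there are only countably many finite sequences $h$ from the countable set $P_{\gamma_n}$ and countably many $s\in\gamma_n^{<\omega}$. So we can choose $\gamma_{n+1}<\omega_1$ greater than $\gamma_n$ and than all the corresponding $f_h(s)$ and $\delta_h$. Let $\gamma=\sup_n\gamma_n$, a limit. As $P_e$ increases with $e$, we have $P_{<\gamma}=\bigcup_nP_{\gamma_n}$ and $\gamma^{<\omega}=\bigcup_n\gamma_n^{<\omega}$, both unions increasing. A finite sequence $h$ from $P_{<\gamma}$ and an $s\in\gamma^{<\omega}$ are therefore handled at a common stage $n$, which gives (5).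

**Step 3: branches of rank $\gamma$ can be captured from every position.** Let $h$ be a finite sequence from $P_{<\gamma}$ and let $b\in B$ with $\operatorname{rk}(b)=\gamma$. By (5), $\delta_h<\gamma=\operatorname{rk}(b)$, so by Lemma 6 the branch $b$ is not $f_h$-slow: there is $n$ with $b(n)\ge f_h(b|n)$. Put $s=b|n$. Then $s\in\gamma^{<\omega}$, so $(s,0)\in P_{<\gamma}$. If $I$ plays $(s,0)$ after $h$, the answer contains $G(s,f_h(s))$, which contains $(b,1)$ by (3).

**Step 4: interleave catching up with capturing.** This step defines the play. All moves of $I$ lie in $P_{<\gamma}$, so every finite history $h$ of his moves is a finite sequence from $P_{<\gamma}$ and (5) applies to it. Let $B_\gamma=\{b\in B:\operatorname{rk}(b)=\gamma\}$, which is countable since $B$ is thin. If it is nonempty, enumerate it, with repetitions if need be, as $\{b^k:k\in\omega\}$. Against $\tau$, player $I$ plays as follows.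

- The even moves $x_0,x_2,x_4,\dots$ enumerate the countable set $P_{<\gamma}$.
- At the odd move $2k+1$, if $B_\gamma\ne\emptyset$, let $h=(x_0,\dots,x_{2k})$ and let $x_{2k+1}=(s,0)$ be the point given by Step 3 for $h$ and $b^k$. If $B_\gamma=\emptyset$, let $x_{2k+1}=(\emptyset,0)$.

**Step 5: $I$ wins this play.** We check Lemma 3 and then its exceptions. Every point of $P_{<\gamma}$ is played at an even move. For $t\in\gamma^{<\omega}$, say $x_{2k}=(t,0)$, put $h=(x_0,\dots,x_{2k-1})$; then $\alpha(t,Q_{2k})=f_h(t)<\gamma$ by (5). So Lemma 3 applies, and $\bigcup_nQ_n$ contains every $(z,1)$ except possibly those with $z\in B_\gamma$. But each $z\in B_\gamma$ is some $b^k$, and $(b^k,1)\in Q_{2k+1}$ by Step 3. Thus $D\subseteq\bigcup_nQ_n$, and by (1) the union is dense. So $\tau$ is not a winning strategy. $\square$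

*Theorem 2 is now complete.* Part 1 is Section 4. In part 2 the set $B$ is thin, and the Claim just proved says that $II$ has no winning strategy. Section 5 gives $I$ a winning strategy when $E_B$ is nonstationary, and Section 6 shows that he has none when $E_B$ is stationary. For the final sentence of the theorem: if $B$ is not thin, $II$ wins and $X_B$ is not neutral; if $B$ is thin, $X_B$ is neutral exactly when $E_B$ is stationary. Theorem 1 follows as shown in Section 2. $\blacksquare$

## 8. Weights of neutral compacta and coordinates in Hilbert space

The *weight* $w(X)$ is the least cardinality of a base. A compact space homeomorphic to a weakly compact subset of a Hilbert space is called a *uniform Eberlein compactum*. An example is $A(\kappa)$: send $\alpha<\kappa$ to the basis vector $e_\alpha\in\ell_2(\kappa)$ and $\infty$ to $0$. The following fact shows that this works and will be used twice.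

**Lemma 7.** Let $H$ be a Hilbert space with orthonormal basis $(u_i)_{i\in J}$, let $X$ be compact, and let $\varphi:X\to H$ be injective with norm-bounded image and with each coordinate $x\mapsto\langle\varphi(x),u_i\rangle$ continuous. Then $\varphi$ is a homeomorphism onto a weakly compact subset of $H$.

*Proof.* Let $\|\varphi(x)\|\le r$ for all $x$. For $v\in H$ and $\varepsilon>0$ choose a finite linear combination $v'$ of basis vectors with $\|v-v'\|\le\varepsilon$. Then $|\langle\varphi(x),v\rangle-\langle\varphi(x),v'\rangle|\le r\varepsilon$ for all $x$. So $x\mapsto\langle\varphi(x),v\rangle$ is a uniform limit of continuous functions, hence continuous. Thus $\varphi$ is continuous into $H$ with the weak topology, which is Hausdorff. An injective continuous map from a compact space to a Hausdorff space is a homeomorphism onto its compact image. $\square$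

For $A(\kappa)$ the $\alpha$-th coordinate is the characteristic function of the clopen set $\{\alpha\}$, so the lemma applies.

**Step 1: neutral compacta have weight at least $\omega_1$.** A compact Hausdorff space of countable weight is separable: pick a point in each nonempty member of a countable base. Player $I$ wins on it by enumerating a countable dense set, so it is not neutral.

**Step 2: a neutral uniform Eberlein compactum of weight $\omega_1$.** Let $X=X_B$ be the space of Theorem 1; here $|B|=\omega_1$ and $|T|=|Z|=\omega_1$. The sets $\pi^{-1}([t])$, $t\in T$, and $\{(z,1)\}$, $z\in Z$, together with their complements, form a subbase of size $\omega_1$, so $w(X)\le\omega_1$. Every base contains the singleton of each of the $\omega_1$ isolated points, so $w(X)=\omega_1$.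

Let $H=\ell_2(T\sqcup Z)$ with orthonormal basis $\{u_t:t\in T\}\cup\{v_z:z\in Z\}$, and define
$$\varphi(y,0)=\sum_n2^{-n}u_{y|n},\qquad\varphi(z,1)=\sum_n2^{-n}u_{z|n}+v_z,$$
where $n$ ranges over $n\le|y|$ (respectively $n\le|z|$) for finite sequences and over $\omega$ for infinite ones. Then $\|\varphi(x)\|^2\le\sum_n4^{-n}+1=\frac73$. The $u_t$-coordinate of $\varphi$ is $2^{-|t|}$ times the characteristic function of $\pi^{-1}([t])$, and the $v_z$-coordinate is the characteristic function of $\{(z,1)\}$. Both sets are clopen, so all coordinates are continuous. Finally, $\varphi$ is injective: the $u$-coordinates determine $\{t\in T:t\subseteq\pi(x)\}$ and so $\pi(x)$, and the $v$-coordinates tell whether $x\in D$. By Lemma 7, $X$ is homeomorphic to a weakly compact subset of $H$.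

**Step 3: the candidate for an arbitrary $\kappa\ge\omega_1$.** We enlarge the weight by adding a disjoint piece on which $I$ wins. Let $K=A(\kappa)$. The singletons of points of $\kappa$ and the cofinite sets containing $\infty$ form a base of size $\kappa$, and every base contains the $\kappa$ isolated singletons, so $w(K)=\kappa$. Player $I$ has a winning strategy on $K$, by Section 2. The topological sum $X\oplus K$ is compact Hausdorff of weight $\max(\omega_1,\kappa)=\kappa$. Map it into $H\oplus\ell_2(\kappa)\oplus\mathbb R$ by
$$x\mapsto(\varphi(x),0,0)\ (x\in X),\qquad\alpha\mapsto(0,e_\alpha,1)\ (\alpha<\kappa),\qquad\infty\mapsto(0,0,1).$$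
The image is bounded. The last coordinate is the characteristic function of the clopen set $K$, so it is continuous and separates $X$ from $K$. The $e_\alpha$-coordinate is the characteristic function of the clopen set $\{\alpha\}$, and the $H$-coordinates are continuous on $X$ and zero on $K$. The map is injective on $X$ and on $K$. By Lemma 7, $X\oplus K$ is homeomorphic to a weakly compact subset of a Hilbert space. It remains to show that it is neutral.

**Step 4: $I$ has no winning strategy on $X\oplus K$.** From a winning strategy $\sigma$ on $X\oplus K$ we would get one on $X$, against Theorem 1. On $X$, player $I$ keeps a simulated run of $\sigma$. Whenever $\sigma$ produces a point of $K$, he imagines the answer $K$, which is open and hence legal, and continues. Whenever $\sigma$ produces a point of $X$, he plays it in the real game and feeds the real answer to $\sigma$; a $G_\delta$-set of the open subspace $X$ is a $G_\delta$-set of $X\oplus K$. At each position, answering $K$ again and again either leads after finitely many steps to a point of $X$, or $\sigma$ produces points of $K$ forever. In the second case $I$ plays arbitrary points of $X$ from then on. In either case the simulated run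 is an infinite run following $\sigma$, so the union of its answers is dense in $X\oplus K$, and its trace on the open set $X$ is dense in $X$. Since the imagined answers $K$ miss $X$, this trace is contained in the union of the real answers. So $I$ wins on $X$, a contradiction.

**Step 5: $II$ has no winning strategy on $X\oplus K$.** From a winning strategy $\tau$ for $II$ on $X\oplus K$ we would get one on $X$, again against Theorem 1. Let $\rho$ be a winning strategy for $I$ on $K$. On $X$, player $II$ simulates a run of $\tau$. Its move $2n$ is the point $x_n\in X$ that $I$ really plays, and $II$ really answers by the intersection of $\tau$'s answer with $X$, a $G_\delta$-set of $X$ containing $x_n$. Its move $2n+1$ is the point of $K$ that $\rho$ produces from the traces on $K$ of $\tau$'s answers to the previous odd moves; these traces are $G_\delta$-sets of $K$ containing the points played, so they are legal answers to $\rho$. Since $\rho$ is winning, the union of the answers to odd moves is dense in $K$. Since $\tau$ is winning, the union $V$ of all answers is not dense in $X\oplus K$. A set whose traces on the two pieces are dense in them is dense in the sum, so $V\cap X$ is not dense in $X$.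 The union of $II$'s real answers is contained in $V\cap X$, so it is not dense in $X$ either, and $II$ wins on $X$, a contradiction.

So $X\oplus K$ is neutral, and Theorem 3 is proved. $\blacksquare$
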